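# Sparse vectors and flat functionals: the hereditary approximation property does not pass to quotients

## 1. Two vectors of length one on four coordinates

For $\varphi\in\mathbb R^4$ let $\varphi_1^*\ge\varphi_2^*\ge\varphi_3^*\ge\varphi_4^*$ be the numbers $|\varphi(q)|$ in decreasing order, and put
$$\|\varphi\|_*^2=(\varphi_1^*)^2+\tfrac14\big((\varphi_2^*)^2+(\varphi_3^*)^2+(\varphi_4^*)^2\big)=\tfrac14|\varphi|^2+\tfrac34\max_q|\varphi(q)|^2 ,$$
where $|\cdot|$ is the Euclidean norm. This is the maximum of four Hilbertian norms (choose which coordinate receives the weight $1$), so it is a norm. Let $V$ be $\mathbb R^4$ with the dual norm, so that $V^*=(\mathbb R^4,\|\cdot\|_*)$.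

Compare two vectors of Euclidean length one: the point mass $\delta_1=(1,0,0,0)$ and the flat vector $\phi=\frac12(1,1,1,1)$. In $V^*$,
$$\|\delta_1\|_*=1,\qquad \|\phi\|_*^2=\tfrac14+\tfrac34\cdot\tfrac14=\tfrac7{16},\qquad \|\phi\|_*=\tfrac{\sqrt7}4\approx0.66 .$$
In $V$: $\|\delta_1\|_V=\sup\{\varphi(1):\|\varphi\|_*\le1\}=1$. For $\phi$ we maximize $\frac12\sum_q\varphi(q)$. Averaging $\varphi$ over permutations keeps this sum and does not increase the norm, so we may take $\varphi=(\gamma,\gamma,\gamma,\gamma)$ with $\gamma^2\cdot\frac74=1$, and $\|\phi\|_V=2\gamma=4/\sqrt7\approx1.51$. Flat vectors are short in $V^*$ and long in $V$; the unit ball of $V$ prefers sparse vectors.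

Now pass to a quotient. Let $Y=\{v\in V:\sum_qv(q)=0\}$. The dual of $V/Y$ is $Y^\perp=\mathbb R\phi\subset V^*$, so the coset of $\delta_1$ has norm $\phi(\delta_1)/\|\phi\|_*=\frac12\cdot\frac4{\sqrt7}=\frac2{\sqrt7}\approx0.76$. It is attained at the flat representative $\frac12\phi=(\frac14,\frac14,\frac14,\frac14)$, whose norm is $\frac12\cdot\frac4{\sqrt7}$.

So a closed subspace of $V$ is made of vectors of $V$, and every inequality valid for vectors of $V$ ("$|v|\le\|v\|_V$", "vectors of the unit ball are nearly sparse") holds in it. A quotient of $V$ is governed by a subspace of $V^*$, where short vectors may be flat. If all *subspaces* of a space have a good property, must its *quotients* have it? The lecture treats the approximation property.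

## 2. The approximation property, subspaces and quotients

Throughout, "space" means infinite dimensional Banach space; scalars are real or complex.

**Definition (AP).** A Banach space $Z$ has the *approximation property* (AP) if for every compact $K\subset Z$ and every $\varepsilon>0$ there is a bounded finite rank operator $T:Z\to Z$ with $\|Tz-z\|<\varepsilon$ for all $z\in K$.

**Definition (HAP).** $X$ has the *hereditary approximation property*, or is *HAPpy*, if every closed subspace of $X$ has the AP. A *quotient* of $X$ is a space $X/Y$ with $Y\subset X$ a closed subspace.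

*Example.* A Hilbert space has the AP: given a compact $K$, take a finite $\varepsilon/3$-net of $K$ and let $T$ be the orthogonal projection onto its span. Its closed subspaces are Hilbert spaces, so it is HAPpy; and its quotients are Hilbert spaces.

Question 10 of "Hereditary Approximation Property" (http://www.math.tamu.edu/~johnson/HAP5.2.4.pdf) asks: **is every quotient of a HAPpy space again HAPpy?**

**The first attempt at "yes".** Let $X$ be HAPpy, $q:X\to X/Y$ the quotient map, $Z\subset X/Y$ a closed subspace. Then $Z=W/Y$ with $W=q^{-1}(Z)$, and $W$ has the AP. Let $K\subset Z$ be compact. It lies in the closed convex hull of a null sequence $(z_n)$ (textbook fact). Lift it to a null sequence $(w_n)$ in $W$; the closed convex hull $\tilde K$ of the $w_n$ is compact and $q(\tilde K)\supset K$. Choose a finite rank $T:W\to W$ with $\|Tw-w\|<\varepsilon$ on $\tilde K$. We would like $w+Y\mapsto Tw+Y$ to be the required operator on $Z$. It is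 well defined only if $T(Y)\subset Y$, and the AP of $W$ gives no control of $T(Y)$. Here the attempt stops. If $Y$ is the range of a bounded projection $Q$ of $X$, there is no problem: $X/Y$ is isomorphic to $\ker Q$, a closed subspace of $X$, hence HAPpy. So a counterexample needs an uncomplemented $Y$.

**Dualizing.** We use two textbook facts about a Banach space $Z$.

* **(G)** (Grothendieck; Lindenstrauss–Tzafriri I, Thm 1.e.4) $Z$ has the AP iff for all $z_n\in Z$, $z_n^*\in Z^*$ with $\sum\|z_n^*\|\|z_n\|<\infty$ and $\sum z_n^*(z)z_n=0$ for every $z\in Z$, one has $\sum z_n^*(z_n)=0$.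
* **(G′)** (ibid., Thm 1.e.7) If $Z^*$ has the AP, then so does $Z$.

Let $X$ be reflexive, $E\subset X^*$ a closed subspace and $Y=E_\perp=\{x\in X:\varphi(x)=0\text{ for }\varphi\in E\}$. Then $(X/Y)^*=Y^\perp=E$, and $E^*=X/Y$ since $X/Y$ is reflexive. If $X/Y$ had the AP, so would $E$, by (G′). So it suffices to find a reflexive $X$, all of whose closed subspaces have the AP, such that $X^*$ has a closed subspace without the AP. Section 1 suggests the shape: $X$ prefers sparse vectors, $X^*$ has short flat ones.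

**Theorem 1.** *There is a reflexive space $X$, an $\ell_2$-sum of finite dimensional spaces with 1-unconditional bases, such that every closed subspace of $X$ has the AP, while some closed subspace $E\subset X^*$ fails the AP. With $Y=E_\perp\subset X$, the quotient $X/Y$ fails the AP. So $X$ is HAPpy and $X/Y$ is not.*

The answer to the question is therefore **no**. A complement, not needed for the question (type and cotype are recalled in Section 10):

**Theorem 2.** *The $X$ constructed below has cotype 2 and type $p$ for all $p<2$; $X^*$ has type 2 and cotype $q$ for all $q>2$. Every quotient of $X^*$ has the AP, but $X^*$ has a closed subspace without the AP.*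

**Conventions.** $\langle\varphi,x\rangle=\sum_q\varphi(q)x(q)$ is the bilinear pairing of coordinate vectors, except that inside Hilbert spaces adjoints $^*$, traces and $\langle Tx,x\rangle$ refer to the usual inner product. $\log=\log_2$, and $\ln$ is the natural logarithm. $|\cdot|$ is the $\ell_2$ norm, $\|\cdot\|_{HS}$ the Hilbert–Schmidt norm; for an operator between Hilbert spaces $\|\cdot\|$ is the operator norm. $1_A$ is the coordinate projection onto $A$, and $\varphi_1^*\ge\varphi_2^*\ge\cdots$ is the decreasing rearrangement of $|\varphi|$. A basis is 1-unconditional if changing signs (or unimodular factors) of coefficients preserves the norm; then $|u(q)|\le|v(q)|$ for all $q$ implies $\|u\|\le\|v\|$, as for $\|\cdot\|_*$ in Section 1.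

## 3. Slowly decreasing weights and the space $X$

We want a sequence of norms like $\|\cdot\|_*$ above whose weights do three things: they become so small that flat vectors on high levels have summable norms in $X^*$; they make unit vectors of $X$ nearly sparse; and they decrease so slowly that mixing a moderate number of vectors does little harm.

**The parameters.** Choose inductively $b_0<b_1<\cdots$, multiples of 4, with $b_0\ge12$ larger than an absolute constant (specified in Section 4), $b_i\ge2^i$, and $b_i$ very large depending on $i,b_0,\dots,b_{i-1}$. Finitely many times we shall impose a condition "for $b_i$ large". Each is an inequality that holds for all sufficiently large $b_i$ when $i,b_0,\dots,b_{i-1}$ are fixed, and none involves a subspace of $X$ or vectors in it. We write $O_*(\cdot)$ for bounds whose constant depends only on $i,b_0,\dots,b_{i-1}$. Put $K_i=2b_i\lceil\log b_i\rceil$ for $i\ge0$. For $i\ge1$ write $b=b_i$, $l=b_{i-1}$,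 and

* $M_0=2^l$; $\;p=\lfloor\frac12\log b\rfloor$, $G=2^p$, so $\frac12b^{1/2}\le G\le b^{1/2}$; $\;\rho_*=\lceil b^{1/4}\rceil$;
* $d=d_i=2^D$, the power of $2$ chosen with $2^iK_i\le d\le2^{i+1}K_i$; $\;L=b/2$. Hence
$$d/L\le2^{i+3}\lceil\log b\rceil;\tag{3.1}$$
* $g(\rho)=2^{\min(\rho,p)}$ for integers $0\le\rho\le\rho_*$, and $g(\rho)=2^{\min(p+\rho-\rho_*,D)}$ for $\rho\ge\rho_*$.

For $b$ large $p<\rho_*$, and $p<D$ because $d\ge b$; so the two formulas agree at $\rho_*$. Thus $g$ climbs $1,2,4,\dots,G$, rests at $G$ until $\rho_*$, and then climbs $2G,4G,\dots$ to $d$, where it stays. It is nondecreasing, $g(0)=1$, $g(\rho+1)\le2g(\rho)$, $g(\rho)\le2^\rho$, $\max g=d$.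

**The weights.** Put $w_n=1$ for $1\le n\le M_0$ (*class* $0$), and $w_n=g(\rho)^{-2}$ for $M_0^\rho<n\le M_0^{\rho+1}$, $\rho\ge1$ (*class* $\rho$). For instance, if $l=12$, then $M_0=4096$ and $n=5000$ has class 1. The sequence $w$ is nonincreasing, $d^{-2}\le w\le1$, and
$$w_s\le4w_{sR}\qquad(1\le R\le M_0,\ R\in\mathbb N,\ s\ge1),\tag{3.2}$$
because multiplying an index by $R\le M_0$ raises its class by at most one, and $g$ at most doubles.

**The space.** For $k>K_0$ let $N_k=2^k$, $n_k=3N_k$, let $J^{(k)}$ be disjoint sets with $|J^{(k)}|=n_k$ (*level* $k$), and $J_i=\bigsqcup_{K_{i-1}<k\le K_i}J^{(k)}$ (*block* $i$). Let $V_i$ be the space of scalar functions on $J_i$ with the norm dual to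
$$\|\varphi\|_{V_i^*}^2=\sum_nw_n(\varphi_n^*)^2=\max_\pi\sum_qw_{\pi(q)}|\varphi(q)|^2,\tag{3.3}$$
$\pi$ running over the bijections $J_i\to\{1,\dots,|J_i|\}$. The equality is the rearrangement inequality; a maximum of Hilbertian norms is a norm. Let $X=(\bigoplus_{i\ge1}V_i)_{\ell_2}$. As an $\ell_2$-sum of finite dimensional spaces $X$ is reflexive, $X^*=(\bigoplus V_i^*)_{\ell_2}$, and the unit vectors form 1-unconditional bases of both. From $d^{-2}\le w\le1$ and duality,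
$$d_i^{-1}|\varphi|\le\|\varphi\|_{V_i^*}\le|\varphi|,\qquad|v|\le\|v\|_{V_i}\le d_i|v|.\tag{3.4}$$
The $d_i$ are nondecreasing, since $d_{i-1}\le2^iK_{i-1}\le2^iK_i\le d_i$; put $d_0=1$. Let $\pi_j$ be the projection of $X$ onto $V_j$. For given $i$ let $J_<=\bigcup_{1\le j<i}J_j$ and $\nu=|J_<|\le\sum_{k\le K_{i-1}}3\cdot2^k\le6\cdot2^{K_{i-1}}$.

*Example.* If $\phi=n^{-1/2}1_A$ with $|A|=n$, then $\|\phi\|_{V_i^*}^2=\frac1n\sum_{j\le n}w_j$, and, restricting functionals to $A$ and averaging over permutations of $A$ as in Section 1, $\|\phi\|_{V_i}=1/\|\phi\|_{V_i^*}$.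

Three facts about $V=V_i$ carry the quantitative content.

**(F1)** *For $v\in V$: $\|v\|_V\le G|v|+G2^{-l\rho_*/2}\|v\|_{\ell_1}$.*

*Proof.* Let $\|\varphi\|_{V^*}\le1$, $M_*=M_0^{\rho_*}$, and let $H$ be a set of $M_*$ largest coordinates of $|\varphi|$ (all of $J_i$ if $|J_i|\le M_*$). For $n\le M_*$ the class is at most $\rho_*-1$, so $w_n\ge g(\rho_*-1)^{-2}\ge G^{-2}$. Hence $|\varphi1_H|^2\le G^2\sum_nw_n(\varphi_n^*)^2\le G^2$. Off $H$, $|\varphi(q)|\le\varphi^*_{M_*}$, and $M_*(\varphi^*_{M_*})^2\le|\varphi1_H|^2\le G^2$. So $|\varphi(v)|\le G|v|+GM_*^{-1/2}\|v\|_{\ell_1}$, and $M_*^{-1/2}=2^{-l\rho_*/2}$. $\square$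

**(F2)** *If $\|v\|_V\le1$, $m_\rho:=M_0^\rho g(\rho)^4$, and $v^>$ is $v$ with its $m_\rho$ largest coordinates removed, then $|v^>|\le\sqrt2/g(\rho)$.*

*Proof.* Since $|v|\le1$, every entry has $|v^>(q)|^2\le1/m_\rho$. As $w_n\le1$ always and $w_n\le g(\rho)^{-2}$ for $n>M_0^\rho$, $\|v^>\|_{V^*}^2\le M_0^\rho/m_\rho+g(\rho)^{-2}|v^>|^2$. Let $x=|v^>|^2$. Then $x=\langle\overline{v^>},v\rangle\le\|v^>\|_{V^*}\|v\|_V\le\|v^>\|_{V^*}$, so $x^2\le g(\rho)^{-4}+g(\rho)^{-2}x$, whence $x\le\frac{1+\sqrt5}2g(\rho)^{-2}\le2g(\rho)^{-2}$. $\square$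

So a vector of the unit ball of $V$ is, up to a small Euclidean error, supported on few coordinates.

**(F3)** (2-convexity) $\|(\sum_n|\varphi_n|^2)^{1/2}\|_{V^*}^2\le\sum_n\|\varphi_n\|_{V^*}^2$.

*Proof.* If $\pi$ attains the maximum in (3.3) for the square function, the left side is $\sum_n\sum_qw_{\pi(q)}|\varphi_n(q)|^2\le\sum_n\|\varphi_n\|_{V^*}^2$. $\square$

## 4. A chain of random vectors in $X^*$ on which the AP fails

For $K_{i-1}<k\le K_i$ let $\rho(k)$ be the class, with respect to the weight of $V_i$, of $n_k=3\cdot2^k$, and $g_k=g(\rho(k))$. So $w_{n_k}=g_k^{-2}$.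

**Step 1. The numbers $g_k^{-1}$ are summable.** This is why the weights must become so small.
$$\sum_{k>K_0}g_k^{-1}<\infty.\tag{4.1}$$
In block $i$, $\rho(k)=\rho\ge1$ means $l\rho<k+\log3\le l(\rho+1)$, so each class contains at most $l=b_{i-1}$ values of $k$. Also $\rho(k)\ge e:=2\lceil\log l\rceil$, because $k>K_{i-1}=el$. Separate the classes with $\rho\le p$ (where $g=2^\rho$), with $p<\rho\le\rho_*$ (where $g=G$), with $\rho>\rho_*$ and $g=2^sG<d$, $s\ge1$ (one class for each $s$), and with $g=d$ (at most $K_i$ values of $k$):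
$$\sum_{K_{i-1}<k\le K_i}g_k^{-1}\le l\sum_{\rho\ge e}2^{-\rho}+\frac{l(\rho_*+1)}G+\sum_{s\ge1}\frac l{2^sG}+\frac{K_i}{d_i}\le\frac2{b_{i-1}}+\frac{l(\rho_*+2)}G+2^{-i},$$
as $l\cdot2\cdot2^{-e}\le2l\cdot l^{-2}$ and $d_i\ge2^iK_i$. Since $\rho_*\le b^{1/4}+1$ and $G\ge\frac12b^{1/2}$, the middle term is at most $2^{-i}$ for $b_i$ large. As $b_{i-1}\ge2^{i-1}$, the sum over $i$ converges.

**Step 2. Random unit vectors are short in $X^*$.** *If $\theta$ is uniform on the unit sphere of $\mathbb R^{J^{(k)}}$, or of $\delta_h^\perp\subset\mathbb R^{J^{(k)}}$ with $h\in J^{(k)}$, then*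
$$\mathbb E\|\theta\|_{X^*}\le10/g_k.\tag{4.2}$$
Let $n=n_k$, $\rho=\rho(k)$, and let $\gamma$ be standard Gaussian in $\mathbb R^{J^{(k)}}$. Since $j\,e^{(\gamma_j^*)^2/4}\le\sum_he^{\gamma_h^2/4}$ and $\mathbb Ee^{\gamma_h^2/4}=\sqrt2$, Jensen's inequality gives $\mathbb E(\gamma_j^*)^2\le4\ln(\sqrt2\,n/j)\le4\ln(2n/j)$. In the first case $\gamma/|\gamma|$ is uniform and independent of $|\gamma|$, so
$$\mathbb E\|\theta\|^2=\tfrac1n\mathbb E\|\gamma\|^2\le4\Sigma,\qquad\Sigma:=\frac1n\sum_{j\le n}w_j\ln(2n/j).$$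
In the second case the Gaussian vector of $\delta_h^\perp$ is $\gamma$ with the $h$-th coordinate deleted, so $\mathbb E\|\theta\|^2\le\frac1{n-1}\mathbb E\|\gamma\|^2\le8\Sigma$.

To bound $\Sigma$, split by classes. In class $\rho-q$ we have $w_j=g(\rho-q)^{-2}\le4^qg_k^{-2}$. Further $\sum_{j\le x}\ln(2n/j)\le\int_0^x\ln(2n/t)\,dt=x(\ln(2n/x)+1)$, which increases with $x\le n$. For $q=0,1$ use $x=n$: the sum is at most $n(\ln2+1)\le2n$, and these classes contribute at most $2(1+4)g_k^{-2}$ to $\Sigma$. For $2\le q\le\rho$ the indices are at most $M_0^{\rho-q+1}\le nM_0^{1-q}$, since $n>M_0^\rho$. With $y=M_0^{q-1}\ge2^{12}$ (as $l\ge b_0\ge12$), monotonicity gives a contribution of at most $4^qg_k^{-2}y^{-1}(\ln2+1+\ln y)\le4^qg_k^{-2}y^{-1}(2+\ln y)$. Since $2+\ln y\le y^{1/2}$ for $y\ge2^{10}$ (at $y=2^{10}$ it reads $8.94\le32$, and $1/y\le\frac12y^{-1/2}$ beyond), this is at most $4^qg_k^{-2}M_0^{-(q-1)/2}\le4^q2^{-5(q-1)}g_k^{-2}$. Finally $\sum_{q\ge2}4^q2^{-5(q-1)}=\frac12\cdot\frac87\le1$.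 So $\Sigma\le11g_k^{-2}$ and $\mathbb E\|\theta\|\le(\mathbb E\|\theta\|^2)^{1/2}\le\sqrt{88}/g_k\le10/g_k$.

**Step 3. The chain.** Let $O_k$ $(k>K_0)$ be independent Haar random elements of the real orthogonal group $O(n_k)$ acting on $\mathbb R^{J^{(k)}}\cong\mathbb R^{n_k}$. Put
$$\sigma_j^k=O_ke_j\ (j\le N_k),\qquad\tau_j^k=O_ke_{N_k+j}\ (j\le2N_k).$$
So level $k$ has a real orthonormal basis consisting of $N_k$ vectors $\sigma$ and $2N_k$ vectors $\tau$. Since $2N_k=N_{k+1}$ we may tie the $\tau$'s of level $k$ to the $\sigma$'s of level $k+1$: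
$$e_j^k=\tau_j^k+\sigma_j^{k+1}\in X^*\ (j\le2N_k),\qquad E=\overline{\operatorname{span}}\{e_j^k:k>K_0,\ j\le2N_k\}\subset X^*.$$
By orthonormality $\tau_j^k$ and $\sigma_j^{k+1}$, as bounded functionals on $X^*$ via the pairings on $J^{(k)}$ and $J^{(k+1)}$, both send $e_{j'}^{k'}$ to $\delta_{kk'}\delta_{jj'}$. For $\tau_j^k$: on level $k$ only $e^k_{j'}$ (with part $\tau^k_{j'}$) and $e^{k-1}_{j'}$ (with part $\sigma^k_{j'}\perp\tau_j^k$) are nonzero; similarly for $\sigma_j^{k+1}$ on level $k+1$. Hence they *coincide on $E$*, and for bounded $T:E\to E$ the averaged trace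
$$\mathsf a_k(T)=\frac1{2N_k}\sum_{j\le2N_k}\langle\tau_j^k,Te_j^k\rangle=\frac1{N_{k+1}}\sum_{j\le N_{k+1}}\langle\sigma_j^{k+1},Te_j^k\rangle\tag{4.3}$$
can be read on two levels. Clearly $\mathsf a_k(I)=1$. For $k\ge K_0+2$ both $\mathsf a_{k-1}$ and $\mathsf a_k$ can be read on level $k$. With the second formula for $\mathsf a_{k-1}$, the first for $\mathsf a_k$, and the pairings expanded over $h\in J^{(k)}$,
$$\mathsf a_{k-1}(T)-\mathsf a_k(T)=\frac1{2N_k}\sum_{h\in J^{(k)}}(T\psi_h^k)(h),\qquad\psi_h^k:=2\sum_{j\le N_k}\sigma_j^k(h)e_j^{k-1}-\sum_{j\le2N_k}\tau_j^k(h)e_j^k\in E.$$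
Coordinate evaluations have norm at most $1$ on $X^*$, since $w_1=1$; and $|J^{(k)}|=3N_k$. Therefore
$$|\mathsf a_{k-1}(T)-\mathsf a_k(T)|\le\tfrac32\max_h\|T\psi_h^k\|.\tag{4.4}$$
If the $\psi_h^k$ are small, with summable norms, then on a compact set made of them a finite rank $T$ close to the identity has nearly constant $\mathsf a_k(I-T)$. That will contradict $\mathsf a_k(T)\to0$.

*A hand example of the level-$k$ part of $\psi_h^k$.* On level $k$ it is $2\sum_j\sigma_j^k(h)\sigma_j^k-\sum_j\tau_j^k(h)\tau_j^k=O_kMO_k^*\delta_h$, $M=\operatorname{diag}(2,\dots,2,-1,\dots,-1)$ ($N_k$ twos, $2N_k$ minus ones), $\operatorname{tr}M=0$. Take three coordinates with one $\sigma$ and two $\tau$'s. If $O=I$, then for $h=1$ we get $2\delta_1$, which is not short. If $\sigma=\frac1{\sqrt3}(1,1,1)$, then $OMO^*=3\sigma\sigma^*-I$ has zero diagonal and its first column is $(0,1,1)$: the point mass has vanished and the rest is spread out. Random $O_k$ do this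 approximately on every level.

**Step 4. All $\psi_h^k$ can be made small.** We use

* **(Lévy)** There is an absolute $c_0>0$ such that for every 1-Lipschitz $F$ on the unit sphere $S^{n-1}\subset\mathbb R^n$ $(n\ge3)$ with uniform probability, $P(|F-\mathbb EF|>t)\le4e^{-c_0nt^2}$.

**Claim.** *If $b_0$ is larger than some absolute constant, there is a realization with*
$$\|\psi_h^k\|\le\varepsilon_k:=20(g_{k-1}^{-1}+g_k^{-1}+g_{k+1}^{-1})+9n_{k-1}^{-1/4}\qquad(k\ge K_0+2,\ h\in J^{(k)}),$$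
*and $\sum_k\varepsilon_k<\infty$.*

*Proof.* The last assertion is (4.1) and a geometric series. Fix $(k,h)$ and put $t=n_{k-1}^{-1/4}$. On $\mathbb R^{J^{(k)}}$ the function $\|\cdot\|_{X^*}\le|\cdot|$ is 1-Lipschitz. The vector $\psi_h^k$ lives on three levels.

*Level $k+1$.* The component is $-\sum_j\tau_j^k(h)\sigma_j^{k+1}$, that is, $-O_{k+1}$ applied to a vector of norm at most 1 (part of a row of $O_k$) independent of $O_{k+1}$. Given $O_k$ it is a number in $[0,1]$ times a uniform unit vector. By (4.2) and (Lévy) its norm is at most $10g_{k+1}^{-1}+t$ except with probability at most $4e^{-c_0n_{k+1}t^2}$.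

*Level $k-1$.* The component is $2\sum_j\sigma_j^k(h)\tau_j^{k-1}$, that is, $2O_{k-1}$ applied to a vector of norm at most 1 independent of $O_{k-1}$. Its norm is at most $2(10g_{k-1}^{-1}+t)$ except with probability at most $4e^{-c_0n_{k-1}t^2}$.

*Level $k$.* Let $\theta=O_k^*\delta_h$, which is uniform, and $M\theta=\langle M\theta,\theta\rangle\theta+\zeta$ with $\zeta\perp\theta$, $|\zeta|\le|M\theta|\le2$. Since $O_k\theta=\delta_h$, the component is
$$O_kMO_k^*\delta_h=\langle M\theta,\theta\rangle\delta_h+O_k\zeta.$$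
The function $\theta\mapsto\langle M\theta,\theta\rangle$ is 4-Lipschitz on the sphere (as $\|M\|\le2$) with mean $\operatorname{tr}M/n_k=0$. So $|\langle M\theta,\theta\rangle|\le4t$ except with probability at most $4e^{-c_0n_kt^2}$; and $\|\delta_h\|_{X^*}=1$. Next, for an orthogonal $Q$ with $Q\delta_h=\delta_h$, $QO_k$ has the same distribution as $O_k$ and the same $\theta$. So, given $\theta$, the law of $O_k\zeta\in\delta_h^\perp$ is invariant under rotations of $\delta_h^\perp$: it is $|\zeta|$ times a uniform unit vector of $\delta_h^\perp$, a space of dimension $n_k-1\ge n_{k-1}$. Its norm is at most $2(10g_k^{-1}+t)$ except with conditional probability at most $4e^{-c_0n_{k-1}t^2}$.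

The terms with $t$ add up to $t+2t+4t+2t=9t$, so $\|\psi_h^k\|\le\varepsilon_k$ outside four events. As $n_{k-1}t^2=\sqrt{n_{k-1}}$, it fails with probability at most $16e^{-c_0\sqrt{n_{k-1}}}$. The sum over all $(k,h)$ is at most $\sum_{k\ge K_0+2}16\,n_ke^{-c_0\sqrt{n_{k-1}}}$, which is less than $1$ if $K_0$, hence if $b_0$, is larger than an absolute constant. This is the condition on $b_0$ announced in Section 3. $\square$

Fix such a realization.

**Step 5. $\mathsf a_k(T)\to0$ for every finite rank $T$.** By linearity let $T=f\otimes x$, $f\in E^*$, $x\in E$. Then $\mathsf a_k(T)=\frac1{2N_k}f\big(\sum_j\langle\tau_j^k,x\rangle e_j^k\big)$. The vector in brackets has the same coefficients along the $\tau_j^k$ and along the $\sigma_j^{k+1}$, so its norm is at most $2\big(\sum_j|\langle\tau_j^k,x\rangle|^2\big)^{1/2}\le2|x1_{J^{(k)}}|$. As $\|x\|^2\ge\|x1_{J^{(k)}}\|^2\ge w_{n_k}|x1_{J^{(k)}}|^2$, this is at most $2g_k\|x\|$. Now $g_k\le2^{\rho(k)}\le2^{(k+2)/b_0}$,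 because $l\rho(k)<k+\log3$ and $l\ge b_0$. So $g_k/N_k\to0$ and $\mathsf a_k(T)\to0$.

**Step 6. The compact set.** Let $Q_k=\sum_{j\ge k}\varepsilon_j$ and $c_k=Q_k^{1/2}/\varepsilon_k$. Then $c_k\varepsilon_k=Q_k^{1/2}\to0$, and
$$\sum_k\frac1{c_k}=\sum_k\frac{Q_k-Q_{k+1}}{Q_k^{1/2}}\le2\sum_k\big(Q_k^{1/2}-Q_{k+1}^{1/2}\big)<\infty .$$
With $k_1=K_0+1$ the set
$$\mathcal K=\{0\}\cup\{c_k\psi_h^k:k>k_1,\ h\in J^{(k)}\}\cup\{e_j^{k_1}:j\le2N_{k_1}\}\subset E$$
is compact, because $\max_h\|c_k\psi_h^k\|\le c_k\varepsilon_k\to0$. Suppose a finite rank $T:E\to E$ satisfies $\|x-Tx\|<\varepsilon'$ on $\mathcal K$. By (4.3), $|\mathsf a_{k_1}(I-T)|\le C_1\varepsilon'$ with $C_1=\max_j\|\tau_j^{k_1}\|_{X^{**}}$. By (4.4) for $I-T$, $|\mathsf a_{k-1}(I-T)-\mathsf a_k(I-T)|\le\frac32\varepsilon'/c_k$ for $k>k_1$. So $|\mathsf a_k(I-T)|\le C'\varepsilon'$ for all $k\ge k_1$, with $C'=C_1+\frac32\sum_{k>k_1}1/c_k$ independent of $T$ and $k$. But $\mathsf a_k(I-T)=1-\mathsf a_k(T)\to1$,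 so $1\le C'\varepsilon'$, which is false for $\varepsilon'<1/C'$. Hence **$E$ fails the AP**.

By the duality argument of Section 2, with $Y=E_\perp$, the quotient $X/Y$ fails the AP (and is infinite dimensional, as $E$ is). It remains to prove that $X$ is HAPpy.

## 5. The trace argument in Hilbert space, and the loss of a factor $d$

To verify (G) for a closed subspace $Y\subset X$, we normalize. Let $y_n\in Y$, $y_n^*\in Y^*$ with $\sum\|y_n^*\|\|y_n\|<\infty$ and $\sum y_n^*(y)y_n=0$ on $Y$. Extend $y_n^*$ to $X$ with the same norm, discard zero terms and scale. We then have $\lambda_n>0$, $\sum\lambda_n=1$, unit vectors $y_n\in Y$ and $x_n^*\in X^*$ with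
$$\sum_n\lambda_nx_n^*(y)y_n=0\ (y\in Y),\quad\text{and must show}\quad\mathsf t:=\sum_n\lambda_nx_n^*(y_n)=0.\tag{5.1}$$
Let
$$\mathbf B:\ell_2\to Y,\ \mathbf Be_n=\sqrt{\lambda_n}\,y_n;\qquad A:X\to\ell_2,\ Ax=(\sqrt{\lambda_n}\,x_n^*(x))_n.$$
Both are bounded by Cauchy–Schwarz and $\sum\lambda_n=1$, and (5.1) says $\mathbf BA\mathbf B=0$.

**Hilbert space by hand.** Suppose for a moment that $X$ is a Hilbert space. Then $A$ and $B=\mathbf B$ are Hilbert–Schmidt of norm at most one, and $\mathsf t=\operatorname{tr}(AB)$. Put $S=BB^*$,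
$$f_k(t)=\frac1{1+2^kt},\qquad u_k(t)=\frac{1-f_k(t)}t=\frac{2^k}{1+2^kt}.$$
Since $BAB=0$, $\operatorname{tr}(A\,BB^*u_k(S)B)=\operatorname{tr}(BAB\,B^*u_k(S))=0$. And $BB^*u_k(S)B=(1-f_k)(S)B$, so $\mathsf t=\operatorname{tr}(Af_k(S)B)$ and
$$|\mathsf t|^2\le\|f_k(S)B\|_{HS}^2=\operatorname{tr}(f_k(S)^2S)=\sum_j\frac{\mu_j}{(1+2^k\mu_j)^2}\longrightarrow0\quad(k\to\infty),$$
where the $\mu_j$ are the eigenvalues of $S$. So $\mathsf t=0$.

**Where this stops in $X$.** We would run the argument on the coordinates of the blocks $1,\dots,i$ and let $i\to\infty$. Inside block $i$ the error $f_k(S)B$ must be measured in the norm of $V_i$, and (3.4) then costs a factor $d_i$: from $\|f_k(S)B\|_{HS}\le1$ we get only $d_i$, where a bound independent of $i$ is needed. The $d_i$ cannot be kept moderate: block $i$ has $K_i-K_{i-1}$ levels with $g_k\le d_i$, so (4.1) forces $(K_i-K_{i-1})/d_i\to0$.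

**The way past it: average over scales.** Replace $f_k$ by the average $h$ of $f_k$ over $b/2<k\le b$, that is, over $L=b/2$ scales. Let $s_q=S_{qq}$ be the squared Euclidean length of row $q$ of $B$. At scale $k$ the rows with $s_q$ much larger than $2^{-k}$ are few; those with $s_q$ much smaller can be treated through the sparseness (F2); and a given row is *comparable* with $2^{-k}$ for only $O(\log b)$ scales $k$. So averaging gains nearly a factor $L$ on the comparable rows, and $d/L\le2^{i+3}\lceil\log b\rceil$ by (3.1). What remains to be won is a power of $\log b$, and sparseness gives it. The window of scales is nearly as large as possible for this argument: $k\le b$ is needed for the blocks after $i$ (Lemma 1 below allows only $2^{b_i}$ of "mixing" there), and $k>b/2$ makes the blocks before $i$ harmless.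

## 6. Mixing few vectors costs a factor 8

The tails in blocks $j>i$ consist of combinations $\sum_a\Theta_{an}v_a$ of given vectors. In Hilbert space a contraction $\Theta$ does not increase the sum of squares. In $V_j$ it may. In Section 1, let $\Theta=\frac12(\pm1)$ be half a $4\times4$ Hadamard matrix and $v_a=\delta_a$: each $z_n=\frac12(\pm1,\pm1,\pm1,\pm1)$ has norm $4/\sqrt7$, so $\sum\|z_n\|_V^2=\frac{64}7$ while $\sum\|v_a\|_V^2=4$. With weights $(1,g^{-2},g^{-2},\dots)$ on $n=2^s$ coordinates the same computation gives the ratio $(\frac1n+(1-\frac1n)g^{-2})^{-1}$, which tends to $g^2$. The number of mixed vectors must be limited, in terms of how fast $w$ decreases.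

**Lemma 1.** *Let $j\ge1$, $1\le R\le2^{b_{j-1}}$ an integer, $v_a\in V_j$ with $\sum\|v_a\|^2<\infty$, and $\Theta=(\Theta_{an})$ a contraction between $\ell_2$-spaces with $\|\Theta\|_{HS}^2\le R$. Put $z_n=\sum_a\Theta_{an}v_a$. Then $\sum_n\|z_n\|^2\le8\sum_a\|v_a\|^2$.*

*Proof.* *Dualize.* Let $\varphi_n\in V_j^*$, finitely many nonzero, $\sum\|\varphi_n\|^2\le1$, and $\psi_a=\sum_n\Theta_{an}\varphi_n$. Then $\sum_n\varphi_n(z_n)=\sum_a\psi_a(v_a)$, of modulus at most $(\sum\|\psi_a\|^2)^{1/2}(\sum\|v_a\|^2)^{1/2}$, so it suffices that $\sum_a\|\psi_a\|^2\le8$.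

*Two pointwise bounds.* Let $\alpha(q)=(\sum_n|\varphi_n(q)|^2)^{1/2}$; by (F3), $\|\alpha\|_{V_j^*}\le1$. Let $\theta_a^2=\sum_n|\Theta_{an}|^2$, so $\sum_a\theta_a^2\le R$. By Cauchy–Schwarz, and because $\Theta$ is a contraction,
$$|\psi_a(q)|\le\theta_a\alpha(q),\qquad\sum_a|\psi_a(q)|^2\le\alpha(q)^2.$$
Number the coordinates $q=1,2,\dots$ so that $\alpha$ decreases; then $\sum_qw_q\alpha(q)^2\le1$. Let $\pi$ (depending on $a$) attain $\|\psi_a\|^2=\sum_qw_{\pi(q)}|\psi_a(q)|^2$.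

*Coordinates with $\pi(q)\ge q/R$.* By (3.2), $w_{\pi(q)}\le w_{\lceil q/R\rceil}\le4w_{R\lceil q/R\rceil}\le4w_q$. These $q$ contribute at most $4\sum_qw_q|\psi_a(q)|^2$ to $\|\psi_a\|^2$; summed over $a$, at most $4\sum_qw_q\alpha(q)^2\le4$.

*Coordinates with $s=\pi(q)<q/R$.* Then $Rs<q$, so $|\psi_a(q)|^2\le\theta_a^2\alpha(Rs)^2$. Since $w\alpha^2$ is nonincreasing,
$$w_s\alpha(Rs)^2\le4w_{Rs}\alpha(Rs)^2\le\frac1R\sum_{q'=R(s-1)+1}^{Rs}4w_{q'}\alpha(q')^2 .$$
Distinct $q$ give distinct $s$, hence disjoint intervals of $q'$. So these $q$ contribute at most $4\theta_a^2/R$; summed over $a$, at most $4$. $\square$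

## 7. Reduction of the HAP to an estimate in one block

Keep the notation (5.1), $\mathbf B$, $A$. Fix $i\ge1$, $b=b_i$, $L=b/2$. Let $J_U=J_<\cup J_i$, let $\pi_U$ be the projection of $X$ onto $U=\bigoplus_{j\le i}V_j$, $\pi_\infty=1-\pi_U$, and
$$B=\pi_U\mathbf B:\ell_2\to\ell_2(J_U),\qquad S=BB^* .$$
By (3.4), $|\pi_Uy_n|\le\|y_n\|=1$, so $\|B\|_{HS}^2=\sum\lambda_n|\pi_Uy_n|^2\le1$. Put
$$h(t)=\frac1L\sum_{k=b/2+1}^bf_k(t),\qquad u(t)=\frac{1-h(t)}t=\frac1L\sum_{k=b/2+1}^b\frac{2^k}{1+2^kt}.$$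

**Step 1. Subtract an operator that does not change $\mathsf t$.** Let $\Psi=B^*u(S)$ and $P=\mathbf B\Psi\pi_U:X\to Y$, of finite rank. As $y_n=\lambda_n^{-1/2}\mathbf Be_n$, $\lambda_nx_n^*(Py_n)=\sqrt{\lambda_n}\,x_n^*(\mathbf B\Psi Be_n)$ is the $n$-th diagonal entry of $A\mathbf B\Psi B$. So
$$\sum_n\lambda_nx_n^*(Py_n)=\operatorname{tr}(A\mathbf B\Psi B)=\operatorname{tr}_{\ell_2(J_U)}(BA\mathbf B\Psi)=\operatorname{tr}_{\ell_2(J_U)}(\pi_U\mathbf BA\mathbf B\Psi)=0,$$
and $\mathsf t=\sum_n\lambda_nx_n^*(y_n-Py_n)$.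

**Step 2. Compute the differences.** On $U$: $\pi_UPy_n=BB^*u(S)\pi_Uy_n=(1-h)(S)\pi_Uy_n$, so
$$\pi_U(y_n-Py_n)=h(S)\pi_Uy_n=\lambda_n^{-1/2}h(S)Be_n.$$
Beyond $U$: $\pi_\infty Py_n=\lambda_n^{-1/2}\pi_\infty\mathbf B\Theta e_n$ with $\Theta=\Psi B=B^*u(S)B=(1-h)(B^*B)$. Here $0\le\Theta\le1$, and since $1-h(t)\le2^bt$,
$$\|\Theta\|_{HS}^2\le\operatorname{tr}\Theta\le2^b\|B\|_{HS}^2\le2^b.$$

**Step 3. Split $\mathsf t$ into three parts.** Put $r_i=\big(\sum_n\lambda_n\sum_{j\ge i}\|\pi_j^*x_n^*\|^2\big)^{1/2}$. Since $\sum_j\|\pi_j^*x_n^*\|^2=1$ and $\sum\lambda_n=1$, $r_i\to0$ by dominated convergence.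

*Beyond $U$.* For $j>i$, $2^{b_i}\le2^{b_{j-1}}$. Lemma 1 with $v_a=\pi_j\mathbf Be_a$ and $R=2^{b_i}$, summed over $j>i$, gives $\sum_n\|\pi_\infty\mathbf B\Theta e_n\|^2\le8\sum_a\lambda_a\|y_a\|^2=8$. By Cauchy–Schwarz, the terms $\lambda_nx_n^*(\pi_\infty y_n)$ and $\sqrt{\lambda_n}\,x_n^*(\pi_\infty\mathbf B\Theta e_n)$ together contribute at most $r_{i+1}(1+\sqrt8)$.

*On $J_<$.* By (3.4) and monotonicity of the $d_j$, $|x_n^*1_{J_<}|\le d_{i-1}$. Since $0\le h\le1$ and $tf_k(t)\le2^{-k}\le2^{-b/2}$,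
$$\|1_{J_<}h(S)B\|_{HS}^2=\operatorname{tr}(1_{J_<}h(S)^2S)\le\nu\sup_tth(t)\le\nu2^{-b/2}.$$
So this part is at most $d_{i-1}(\nu2^{-b/2})^{1/2}\le2^{-i}$ for $b_i$ large.

*On $J_i$.* By Cauchy–Schwarz this part is at most $r_i\,|||h(S)B|||$, where for $Z:\ell_2\to\ell_2(J_U)$
$$|||Z|||:=\Big(\sum_n\|1_{J_i}Ze_n\|_{V_i}^2\Big)^{1/2}.$$

Altogether $|\mathsf t|\le2^{-i}+r_{i+1}(1+\sqrt8)+r_i\,|||h(S)B|||$ for every $i$. Letting $i\to\infty$, $\mathsf t=0$ follows from

**Proposition A.** *If each $b_i$ was chosen large enough (depending only on $i,b_0,\dots,b_{i-1}$), then $|||h(S)B|||\le12$ for all $i$ (and all $Y,\lambda_n,y_n$).*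

*The easiest case.* If every $y_n$ is a multiple of a single unit vector, then $S$ is diagonal and, by (8.1) below, $|||h(S)B|||\le\sup h\le1$. The work lies in the off-diagonal part of $h(S)$, which can turn sparse columns into flat ones.

## 8. The estimate in one block

Fix $i$ and drop it where possible. Let $s_q=S_{qq}=\sum_n\lambda_n|y_n(q)|^2$, so $\sum_{q\in J_U}s_q\le1$. $|||\cdot|||$ is a seminorm. By (3.4) and 1-unconditionality,
$$|||Z|||\le d\,\|Z\|_{HS},\qquad|||MB|||\le\sup_q|M_q|\ \text{ for diagonal }M;\tag{8.1}$$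
for the second, $\|1_{J_i}My_n\|_{V_i}\le\sup_q|M_q|\,\|\pi_iy_n\|_{V_i}$ and $\sum\lambda_n=1$.

**Parameters.** Put
$$\rho_0=\lceil4\log\log b\rceil,\quad m_{\rho_0}=2^{(l+4)\rho_0},\quad m=(\nu+m_{\rho_0})4^{\rho_0},$$
$$c=\lceil\log(16d^2m)\rceil,\quad\kappa=(\log b)^{-4},\quad r=\lceil4cm/\kappa\rceil.$$
For $b$ large $1\le\rho_0<p$, so $g(\rho_0)=2^{\rho_0}$ and $m_{\rho_0}$ is the number of (F2); also $\kappa\le\frac12$. We have $2^{-\rho_0}\le(\log b)^{-4}$. As $2^{\rho_0}\le2(\log b)^4$, both $m$ and $r$ are $(\log b)^{O_*(1)}$. Further $d\ge b$ gives $c\ge2\log b$, and $d=O_*(b\log b)$ gives $c\le2\log b+O_*(\log\log b)+1\le3\log b$ for $b$ large. Note that $2^c\ge16d^2m$.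

**Rows.** For $b/2<k\le b$ let
$$N_k^+=\{q:s_q>2^{-k+c}\},\qquad N_k^-=\{q:s_q<2^{-k-c}\},\qquad W_k=\{q:2^{-k-c}\le s_q\le2^{-k+c}\}.$$
Since $\sum s_q\le1$, $|N_k^+|\le2^{k-c}$ and $|W_k|\le2^{k+c}$. Each $q$ lies in $W_k$ for at most $2c+1$ values of $k$. By Cauchy–Schwarz in each row, for any $X_k:\ell_2\to\ell_2(J_U)$,
$$\Big\|\frac1L\sum_k1_{W_k}X_k\Big\|_{HS}\le\frac{(2c+1)^{1/2}}L\Big(\sum_k\|1_{W_k}X_k\|_{HS}^2\Big)^{1/2}.\tag{8.2}$$
This inequality is the gain from averaging. For any $\mathcal N\subset J_U$ and integer $k$, since $tf_k(t)^2\le2^{-k}$,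
$$\|1_{\mathcal N}f_k(S)B\|_{HS}^2=\operatorname{tr}(1_{\mathcal N}f_k(S)^2S)\le|\mathcal N|\,2^{-k}.\tag{8.3}$$
Write $h(S)B=Z_1+Z_2+Z_3$, where $Z_1,Z_2,Z_3$ are $\frac1L\sum_k1_\bullet f_k(S)B$ with $\bullet=N_k^+,N_k^-,W_k$.

### 8.1 Large rows

There are few of them: by (8.3), $\|1_{N_k^+}f_k(S)B\|_{HS}^2\le2^{-c}$, so $\|Z_1\|_{HS}\le2^{-c/2}$ and $|||Z_1|||\le d2^{-c/2}\le1$.

### 8.2 Small rows

Here $f_k(S)$ is close to the identity. Write
$$f_k(S)B=B-B\Theta_k,\qquad\Theta_k=(1-f_k)(B^*B),\quad0\le\Theta_k\le1,\quad\|\Theta_k\|_{HS}^2\le\operatorname{tr}\Theta_k\le2^k.$$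
The part $\frac1L\sum_k1_{N_k^-}B$ is a diagonal matrix with entries in $[0,1]$ times $B$; by (8.1) its $|||\cdot|||$ is at most $1$. It remains to treat $Z_2'=\frac1L\sum_k1_{N_k^-}B\Theta_k$.

**Step 1. Cut the columns into layers.** The purpose is to have layers with either small column supports or small size. For each $n$ rank the coordinates of $y_n|_{J_i}$ by decreasing modulus, and decompose $B$ into a sum of layers by restricting each $\pi_Uy_n$ to:

* layer $\rho_0$: $J_<$ and the $m_{\rho_0}$ largest coordinates in $J_i$;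
* layers $\rho$, $\rho_0<\rho\le p$: ranks in $(m_{\rho-1},m_\rho]$;
* layer $*$: ranks in $(m_p,m_{\rho_1}]$, where $\rho_1=\rho_*+D-p$, so that $g(\rho_1)=d$;
* the final layer: the rest.

Let $\mu$ bound the column supports and $\beta$ the HS norm of a layer. Since $\|\pi_iy_n\|_{V_i}\le1$, (F2) shows that we may take

* layer $\rho_0$: $\mu=\nu+m_{\rho_0}\le m$, $\beta=1$;
* layers $\rho\in(\rho_0,p]$: $\mu=m_\rho=2^{(l+4)\rho}$, $\beta=\sqrt2\,2^{1-\rho}$;
* layer $*$: $\mu=m_{\rho_1}=2^{l\rho_1}d^4$, $\beta=\sqrt2/G$;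
* final layer: $\beta=\sqrt2/d$.

The final layer contributes to $Z_2'$ an average of terms of HS norm at most $\sqrt2/d$ (as $\|\Theta_k\|\le1$), hence at most $\sqrt2$ in $|||\cdot|||$.

**Step 2. An estimate for each other layer $B_\rho$.** If $v$ is a column, then $vv^*\le|\operatorname{supp}v|\operatorname{diag}(|v(q)|^2)$ by Cauchy–Schwarz. Summing over the columns,
$$B_\rho B_\rho^*\le\mu\operatorname{diag}(B_\rho B_\rho^*)\le\mu\operatorname{diag}(s_q).$$
For integers $o\ge c$ let $A_{k,o}=\{q:2^{-k-o-1}\le s_q<2^{-k-o}\}$. Up to rows with $s_q=0$, where $B$ and all layers vanish, $N_k^-=\bigsqcup_{o\ge c}A_{k,o}$; for fixed $o$ the $A_{k,o}$ are disjoint in $k$. Two bounds hold: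
$$\|1_{A_{k,o}}B_\rho\Theta_k\|_{HS}^2\le\|1_{A_{k,o}}B_\rho\|^2\|\Theta_k\|_{HS}^2\le\mu2^{-k-o}\,2^k=\mu2^{-o},$$
$$\sum_k\|1_{A_{k,o}}B_\rho\Theta_k\|_{HS}^2\le\sum_k\|1_{A_{k,o}}B_\rho\|_{HS}^2\le\beta^2 .$$
For fixed $o$ the terms have disjoint rows, so
$$\Big\|\frac1L\sum_k1_{A_{k,o}}B_\rho\Theta_k\Big\|_{HS}\le\frac1L\min\big(\beta,(L\mu2^{-o})^{1/2}\big).\tag{8.4}$$

**Step 3. Sum over $o$ and over the layers.**

*Layer $\rho_0$.* Summing the second bound over $o\ge c$ gives at most $(1-2^{-1/2})^{-1}(m/L)^{1/2}2^{-c/2}\le4m^{1/2}2^{-c/2}\le1/d$. The contribution to $|||Z_2'|||$ is at most $1$.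

*Other layers.* Here $\beta\le1$ ($\rho\ge2$, and $G\ge2$ for $b$ large) and $\mu\ge1$, so $\bar o:=\lceil\log(L\mu\beta^{-2})\rceil\ge0$. Use $\beta$ for $o<\bar o$, and for $o\ge\bar o$ the geometric series starting with $(L\mu2^{-\bar o})^{1/2}\le\beta$, whose sum is at most $4\beta$. So the sum over $o$ of (8.4) is at most $\frac\beta L(\bar o+4)$.

For $\rho\in(\rho_0,p]$, $L\mu\beta^{-2}=\frac1{16}b\,2^{(l+6)\rho}$, so $\bar o\le\log b+(l+6)\rho$. As $\sum_{\rho>\rho_0}2^{-\rho}=2^{-\rho_0}$ and $\sum_{\rho>\rho_0}\rho2^{-\rho}=(\rho_0+2)2^{-\rho_0}$, all these layers contribute to $|||\cdot|||$, by (3.1), at most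
$$\frac dL\sum_{\rho>\rho_0}2\sqrt2\,2^{-\rho}\big(\log b+(l+6)\rho+4\big)\le2\sqrt2\cdot2^{i+3}\lceil\log b\rceil(\log b)^{-4}\big(\log b+(l+6)(\rho_0+2)+4\big)\le1$$
for $b$ large, since the bound is $O_*((\log b)^{-2})$.

For layer $*$, $\bar o\le\log L+l\rho_1+4\log d+2\log G+1=O_*(b^{1/4})$, as $\rho_1\le\rho_*+\log d$. So it contributes at most $\frac dL\frac{\sqrt2}G(\bar o+4)=O_*(\log b\cdot b^{-1/2}\cdot b^{1/4})\le1$ for $b$ large.

Altogether $|||Z_2|||\le1+(1+1+1)+\sqrt2=4+\sqrt2$.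

### 8.3 Comparable rows

Here (8.2) and (3.1) leave a surplus factor that is a power of $\log b$. The plan: replace $B$ by a matrix with truly sparse columns, at a small price; then expand the resolvent in a Neumann series, whose partial sums are "local" ($\ell_1$-bounded), so that (F1), with $G\le b^{1/2}$ in place of $d$, applies.

**The sparse part.** Put $\delta=m^{-1/2}$. Let $y_n'$ be $\pi_Uy_n$ restricted to the coordinates where $|y_n|\ge\delta$, $y_n''=\pi_Uy_n-y_n'$, $B=B'+B''$ accordingly, $S'=B'B'^*$, $s_q'=S'_{qq}\le s_q$, $\Delta'=\operatorname{diag}(s_q')$. Nonzero entries of $y_n''$ have modulus $<\delta$. Those in $J_<$ or among the $m_{\rho_0}$ largest coordinates of $y_n|_{J_i}$ contribute at most $(\nu+m_{\rho_0})\delta^2=4^{-\rho_0}$ to $|y_n''|^2$, and the others at most $2\cdot4^{-\rho_0}$ by (F2). Hence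
$$\|B''\|_{HS}\le\sqrt3\,2^{-\rho_0}\le2^{1-\rho_0}\le2(\log b)^{-4}.\tag{8.5}$$
Since $|\pi_Uy_n|\le1$, $|\operatorname{supp}y_n'|\le\delta^{-2}=m$. As in Step 2 of 8.2, $S'\le m\Delta'$. Clearly $\|B'\|_{HS}\le1$.

**Step 1. Replace $f_k(S)B$ by $F_k(S)B$, $F_k:=f_k-f_{k+2c}$.** This produces a function concentrated near the scale $2^{-k}$. By (8.3), $\|1_{W_k}f_{k+2c}(S)B\|_{HS}^2\le2^{k+c}2^{-k-2c}=2^{-c}$. So the error contributes at most $d2^{-c/2}\le1$ to $|||Z_3|||$.

**Step 2. Replace $F_k(S)B$ by $F_k(S')B'$.** The purpose is to pass to sparse columns, for all scales simultaneously. Let $\phi_k(x)=xF_k(x^2)$, an odd function, and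
$$\mathcal X=\begin{pmatrix}0&B\\B^*&0\end{pmatrix},\qquad\mathcal X'=\begin{pmatrix}0&B'\\B'^*&0\end{pmatrix}.$$
Since $\mathcal X^2=\operatorname{diag}(BB^*,B^*B)$, $\phi_k(\mathcal X)$ is off-diagonal with upper right corner $F_k(S)B$; similarly for $\mathcal X'$. These are self-adjoint Hilbert–Schmidt operators. Let $\xi_\alpha$, $\xi'_{\alpha'}$ be complete orthonormal eigenbases with eigenvalues $x_\alpha$, $x'_{\alpha'}$. The $(\alpha,\alpha')$ coefficient of $\phi(\mathcal X)-\phi(\mathcal X')$ is $(\phi(x_\alpha)-\phi(x'_{\alpha'}))\langle\xi'_{\alpha'},\xi_\alpha\rangle$, and likewise for the identity function. Summing squares over $(\alpha,\alpha')$ and $k$, $\sum_k\|\phi_k(\mathcal X)-\phi_k(\mathcal X')\|_{HS}^2\le\Gamma\|\mathcal X-\mathcal X'\|_{HS}^2$. Both sides are twice the corner quantities, so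
$$\sum_k\|F_k(S)B-F_k(S')B'\|_{HS}^2\le\Gamma\|B''\|_{HS}^2,\qquad\Gamma=\sup_{x\ne x'}\frac{\sum_k|\phi_k(x)-\phi_k(x')|^2}{|x-x'|^2}.\tag{8.6}$$

*Reduction to one dyadic step.* Since $f_k(t)-f_{k+1}(t)=\frac{2^kt}{(1+2^kt)(1+2^{k+1}t)}$, we have $\phi_k=\sum_{j=0}^{2c-1}\chi_{k+j}$ with
$$\chi_k(x)=2^{-k/2}\chi(2^{k/2}x),\qquad\chi(v)=v\eta(v),\qquad\eta(v)=\frac{v^2}{(1+v^2)(1+2v^2)}.$$
By Cauchy–Schwarz over $j$, $\Gamma\le(2c)^2\Gamma_0$ with $\Gamma_0=\sup_{x\ne x'}\sum_{k\in\mathbb Z}|\chi_k(x)-\chi_k(x')|^2/|x-x'|^2$.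

*$\Gamma_0\le432$.* We have $0\le\eta(v)\le\min(v^2,v^{-2})$, and $v\eta'(v)/\eta(v)=2-\frac{2v^2}{1+v^2}-\frac{4v^2}{1+2v^2}\in(-2,2]$, so $|\chi'(v)|=|\eta+v\eta'|\le3\eta\le3\min(v^2,v^{-2})$. For $t>0$,
$$\sum_{k\in\mathbb Z}\min(2^kt,(2^kt)^{-1})^2\le3 :$$
we may assume $1\le t<2$; then the terms with $k\ge0$ sum to $\frac43t^{-2}\le\frac43$, and those with $k<0$ to $\frac{t^2}3\le\frac43$. Therefore $\sum_k|\chi_k(x)|^2=x^2\sum_k\eta(2^{k/2}x)^2\le3x^2$. Let $|x'|\le|x|$, $x\ne0$. If $|x-x'|\ge|x|/2$, then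
$$\sum_k|\chi_k(x)-\chi_k(x')|^2\le2(3x^2+3x'^2)\le12x^2\le48|x-x'|^2.$$
If $|x-x'|<|x|/2$, then on the segment between $x'$ and $x$ the modulus lies in $[|x|/2,|x|]$. There $|\chi_k'|=|\chi'(2^{k/2}\,\cdot)|\le3\min(2^kx^2,4(2^kx^2)^{-1})\le12\min(2^kx^2,(2^kx^2)^{-1})$, and by the mean value theorem the sum is at most $144\cdot3\,|x-x'|^2$.

*The price.* By (8.2), (8.6), (8.5) and (3.1) the contribution to $|||Z_3|||$ is at most
$$\frac dL(2c+1)^{1/2}\,2c\,\Gamma_0^{1/2}\,2^{1-\rho_0}\le C2^i\lceil\log b\rceil(\log b)^{3/2}(\log b)^{-4}\le1\quad\text{for }b\text{ large}\quad(C\text{ absolute}).$$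

**Step 3. Replace $F_k(S')B'$ by $f_k(S')B'$.** As (8.3) holds for $S',B'$, this costs at most $1$, exactly as in Step 1.

**Step 4. Expand the resolvent.** It remains to bound $\frac1L\sum_k1_{W_k}f_k(S')B'$. Let $\omega=2^{-k}$ and
$$\mathcal D=\Delta'+\omega,\qquad\mathcal C=\mathcal D^{-1/2}(S'+\omega)\mathcal D^{-1/2}.$$
Since $0\le S'\le m\Delta'$ and $m\ge1$,
$$\omega\mathcal D^{-1}\le\mathcal C\le m,\qquad\mathcal D^{-1/2}S'\mathcal D^{-1/2}\le\mathcal C.\tag{8.7}$$
From $\mathcal C^{-1}=\frac1m\sum_{s<r}(1-\mathcal C/m)^s+\mathcal C^{-1}(1-\mathcal C/m)^r$ we get $f_k(S')B'=\omega(\omega+S')^{-1}B'=\omega\mathcal D^{-1/2}\mathcal C^{-1}\mathcal D^{-1/2}B'=\Lambda_k+R_k$ with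
$$\Lambda_k=\frac\omega m\mathcal D^{-1/2}\sum_{s<r}(1-\mathcal C/m)^s\mathcal D^{-1/2}B',\qquad R_k=\omega\mathcal D^{-1/2}\mathcal C^{-1}(1-\mathcal C/m)^r\mathcal D^{-1/2}B'.$$

**Step 5. The remainders $R_k$ are small on average.** By (8.7), $\mathcal D^{-1/2}B'B'^*\mathcal D^{-1/2}\le\mathcal C$, and $1_{W_k}$ commutes with $\mathcal D$. So
$$\|1_{W_k}R_k\|_{HS}^2\le\omega^2\operatorname{tr}\big(1_{W_k}\mathcal D^{-1}\,\mathcal C^{-1}(1-\mathcal C/m)^{2r}\big).$$
Let $\Pi=1_{\{\mathcal C<\kappa\}}$ be the spectral projection. On the range of $1-\Pi$, $\mathcal C^{-1}(1-\mathcal C/m)^{2r}\le\kappa^{-1}e^{-2r\kappa/m}\le\kappa^{-1}e^{-8c}$ by the choice of $r$. As $\mathcal D^{-1}\le\omega^{-1}$, that part is at most $\omega|W_k|\kappa^{-1}e^{-8c}\le2^c\kappa^{-1}e^{-8c}$. On $\Pi$ we use $(1-\mathcal C/m)^{2r}\le1$; that part is at most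
$$\omega^2\operatorname{tr}(\mathcal D^{-1}\mathcal C^{-1}\Pi)=\omega\operatorname{tr}\big(\Pi\,\mathcal C^{-1/2}\,\omega\mathcal D^{-1}\,\mathcal C^{-1/2}\,\Pi\big)\le\omega\operatorname{rank}\Pi,$$
because $\omega\mathcal D^{-1}\le\mathcal C$. By Weyl's monotonicity, $\mathcal C$ has at most as many eigenvalues below $\kappa$ as $\omega\mathcal D^{-1}$:
$$\operatorname{rank}\Pi\le\#\Big\{q:\frac\omega{s_q'+\omega}<\kappa\Big\}\le\#\Big\{q:s_q>\frac\omega{2\kappa}\Big\},$$
since $s_q'+\omega>\omega/\kappa$ and $\kappa\le\frac12$ give $s_q\ge s_q'>\omega(\kappa^{-1}-1)\ge\omega/(2\kappa)$. Hence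
$$\sum_k\|1_{W_k}R_k\|_{HS}^2\le\sum_q\sum_{k:\,2^{-k}<2\kappa s_q}2^{-k}+L2^c\kappa^{-1}e^{-8c}\le4\kappa\sum_qs_q+\kappa\le5\kappa\tag{8.8}$$
for $b$ large; we used $L\le b\le2^{c/2}$ and $\kappa^{-2}=(\log b)^8\le b^2\le2^c$, so that $L2^c\kappa^{-2}e^{-8c}\le2^{5c/2}e^{-8c}\le1$. By (8.2) the $R_k$ contribute to $|||Z_3|||$ at most
$$\frac dL(2c+1)^{1/2}(5\kappa)^{1/2}\le C2^i\lceil\log b\rceil(\log b)^{1/2}(\log b)^{-2}\le1\quad\text{for }b\text{ large}.$$

**Step 6. The local parts $\Lambda_k$ are bounded in $\ell_1$.** Since $\mathcal D^{1/2}\mathcal C\mathcal D^{-1/2}=(S'+\omega)\mathcal D^{-1}$,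
$$\Lambda_k=\frac\omega m\mathcal D^{-1}\sum_{s<r}\Big(1-\frac1m(S'+\omega)\mathcal D^{-1}\Big)^sB'.$$
Nonzero entries of $y_n'$ have modulus at least $m^{-1/2}$, so $|y_n'(q)|\le\sqrt m\,|y_n'(q)|^2$; also $\|y_n'\|_1\le\sqrt m\,|y_n'|\le\sqrt m$. Therefore
$$\|S'e_q\|_1\le\sum_n\lambda_n|y_n'(q)|\,\|y_n'\|_1\le m\,s_q',$$
and $\frac1m(S'+\omega)\mathcal D^{-1}$ has $\ell_1\to\ell_1$ norm at most $\max_q\frac{ms_q'+\omega}{m(s_q'+\omega)}\le1$. The $s$-th power in $\Lambda_k$ thus has norm at most $2^s$. As $\omega\mathcal D^{-1}\le1$ is diagonal,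
$$\|\Lambda_ke_n\|_1\le\tfrac1m2^r\|B'e_n\|_1\le2^r\sqrt m\,\sqrt{\lambda_n}.\tag{8.9}$$

**Step 7. Combine with (F1).** First the HS norm. As $f_k(S')^2S'\le S'$, $\|1_{W_k}f_k(S')B'\|_{HS}^2=\operatorname{tr}(1_{W_k}f_k(S')^2S')\le\sum_{q\in W_k}s_q'$, so $\sum_k\|1_{W_k}f_k(S')B'\|_{HS}^2\le2c+1$. Since $\Lambda_k=f_k(S')B'-R_k$, (8.2) and (8.8) give
$$\Big\|\frac1L\sum_k1_{W_k}\Lambda_k\Big\|_{HS}\le\frac{(2c+1)^{1/2}}L\Big((2c+1)^{1/2}+(5\kappa)^{1/2}\Big)\le\frac{2(2c+1)}L\quad\text{for }b\text{ large}.$$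
By (F1) applied to each column, the triangle inequality in $\ell_2$, (8.9) and $\sum\lambda_n=1$,
$$\Big|\Big|\Big|\frac1L\sum_k1_{W_k}\Lambda_k\Big|\Big|\Big|\le\frac{2G(2c+1)}L+G\,2^{-l\rho_*/2}\,2^r\sqrt m\le1\quad\text{for }b\text{ large}.$$
Indeed $G\le b^{1/2}$, $c\le3\log b$, $L=b/2$ make the first term small; in the second, $\rho_*\ge b^{1/4}$ while $r,m=(\log b)^{O_*(1)}$. Here one sees why $g$ rests at $G$ until $\rho_*$.

Steps 1, 2, 3, 5 and 7 cost at most $1$ each, so $|||Z_3|||\le5$ and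
$$|||h(S)B|||\le1+(4+\sqrt2)+5\le12 .$$
This proves Proposition A. $\square$

## 9. Proof of Theorem 1 completed

By Proposition A and Section 7, $\mathsf t=0$ in (5.1) for every closed subspace $Y\subset X$. By (G) every closed subspace of $X$ has the AP: $X$ is HAPpy. By Section 4 there is a closed $E\subset X^*$ without the AP. With $Y=E_\perp$, $(X/Y)^*=Y^\perp=E$ and $E^*=X/Y$ by reflexivity; if $X/Y$ had the AP, then $E$ would have it by (G′). So $X/Y$ fails the AP. A space that fails the AP is not HAPpy, being a closed subspace of itself. The answer to the question is no. $\blacksquare$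

## 10. Type and cotype of $X$

Let $\epsilon_n$ be independent random signs. A space $Z$ has **type $p$** if $\mathbb E\|\sum\epsilon_nz_n\|\le C(\sum\|z_n\|^p)^{1/p}$ for all finite families, and **cotype $q$** if $(\sum\|z_n\|^q)^{1/q}\le C\,\mathbb E\|\sum\epsilon_nz_n\|$. By Kahane's inequality the first moment may be replaced by the second. Hilbert space has type 2 and cotype 2, since $\mathbb E|\sum\epsilon_nz_n|^2=\sum|z_n|^2$. The space $\ell_1$ has no type $p>1$: for the unit vectors $\|\sum_{n\le N}\epsilon_ne_n\|=N>CN^{1/p}$ for large $N$.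

**Step 1. $X$ has cotype 2.** Summing over blocks, (F3) passes to $X^*$. Given finitely many $v_n\in X$, choose $\varphi_n\in X^*$ (multiples of norming functionals) with $\sum\|\varphi_n\|^2=1$ and
$$\Big(\sum\|v_n\|^2\Big)^{1/2}=\sum\varphi_n(v_n)\le\Big\|\Big(\sum|\varphi_n|^2\Big)^{1/2}\Big\|\,\Big\|\Big(\sum|v_n|^2\Big)^{1/2}\Big\|\le\Big\|\Big(\sum|v_n|^2\Big)^{1/2}\Big\|.$$
By Khinchin's inequality in each coordinate this is at most $C\,\big\|\mathbb E|\sum\epsilon_nv_n|\big\|\le C\,\mathbb E\|\sum\epsilon_nv_n\|$, $C$ absolute.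

**Step 2. $X$ has type $p$ for all $p<2$.** Let $X_{>i}=(\bigoplus_{j>i}V_j)_{\ell_2}$ and let $T_n$ be the best constant with $(\mathbb E\|\sum_{a\le n}\epsilon_av_a\|^2)^{1/2}\le T_n(\sum\|v_a\|^2)^{1/2}$ in $X_{>i}$. Let $R=2^{b_i}$ and $\Theta_{a\epsilon}=2^{-R/2}\epsilon_a$ ($a\le R$, $\epsilon\in\{\pm1\}^R$). Its rows are orthonormal, so it is a contraction, and $\|\Theta\|_{HS}^2=R\le2^{b_{j-1}}$ for $j>i$. Lemma 1, summed over $j>i$, gives $T_R\le\sqrt8$.

Replacing signs $\epsilon_{st}$ by $\epsilon_s'\epsilon_{st}$ with independent $\epsilon_s'$, and using first the constant for the sum over $s$ and then the one for the sums over $t$, shows $T_{nn'}\le T_nT_{n'}$. So if $R^{t-1}<n\le R^t$ with $t\ge1$, or $n=1$ and $t=1$, then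
$$T_n\le8^{t/2}=\sqrt8\cdot2^{3(t-1)/2}\le\sqrt8\,n^{3/(2b_i)}.$$
Put $\frac1{p_0}=\frac12+\frac3{2b_i}$ and let $1\le p<p_0$. If $\sum\|v_a\|^p\le1$ (finitely many $v_a\in X_{>i}$), let $A_s=\{a:2^{-s-1}<\|v_a\|\le2^{-s}\}$, $s\ge0$; then $|A_s|\le2^{(s+1)p}$ and
$$\mathbb E\Big\|\sum_a\epsilon_av_a\Big\|\le\sum_sT_{|A_s|}|A_s|^{1/2}2^{-s}\le\sqrt8\sum_s|A_s|^{1/p_0}2^{-s}\le\sqrt8\sum_s2^{(s+1)p/p_0-s}<\infty$$
(sums over $s$ with $A_s\ne\emptyset$ in the first two places). By homogeneity $X_{>i}$ has type $p$ for $p<p_0$. As $X$ is isomorphic to the sum of $X_{>i}$ and a finite dimensional space, letting $i\to\infty$ shows that $X$ has type $p$ for all $p<2$.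

**Step 3. The dual space.** Type $p$ of $X$ implies cotype $p'$ of $X^*$, where $\frac1p+\frac1{p'}=1$ (textbook). Letting $p\to2$, $X^*$ has cotype $q$ for all $q>2$. Nontrivial type implies $K$-convexity (Pisier): the maps $f\mapsto\sum_n\epsilon_n\mathbb E(\epsilon_nf)$ on $L_2(X)$ are bounded by a constant $K(X)$ independent of the number of signs. With cotype 2 of $X$ this gives type 2 of $X^*$. Indeed, for $\varphi_n\in X^*$ and $f$ in the unit ball of $L_2(X)$,
$$\Big|\mathbb E\Big\langle\sum\epsilon_n\varphi_n,f\Big\rangle\Big|=\Big|\sum\varphi_n(\mathbb E\epsilon_nf)\Big|\le\Big(\sum\|\varphi_n\|^2\Big)^{1/2}\Big(\sum\|\mathbb E\epsilon_nf\|^2\Big)^{1/2}\le C\,K(X)\Big(\sum\|\varphi_n\|^2\Big)^{1/2},$$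
and the supremum over $f$ is $(\mathbb E\|\sum\epsilon_n\varphi_n\|^2)^{1/2}$.

**Step 4. Quotients and subspaces of $X^*$.** If $F\subset X^*$ is closed, then $(X^*/F)^*=F_\perp\subset X$ by reflexivity. It has the AP by Theorem 1, so $X^*/F$ has the AP by (G′). And $E\subset X^*$ fails the AP by Section 4. This proves Theorem 2. $\blacksquare$
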